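
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture B}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Negative inner products of Brauer characters\\ extended along $p'$-sections}


\begin{abstract}
Let $p$ be a prime and $G$ a finite group. An irreducible $p$-Brauer character $\phi$ of $G$ extends to a class function on $G$ by $\phi^*(g)=\phi(g_{p'})$, where $g_{p'}$ is the $p'$-part of $g$. It was conjectured that the inner products $\langle\phi^*,\psi^*\rangle$ of two such extensions are always non-negative integers. We disprove this for $p=2$: a solvable group of order $150000$ has an irreducible $2$-Brauer character $\varphi$ of degree $50$ with $\langle\varphi^*,1^*\rangle=-1$. We also show that the conjecture holds when $G=O_{p,p',p}(G)$, that for $p=2$ the inner products are unbounded below, and that a related statement about counting $16$th roots fails.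
\end{abstract}

\section{The question and the answer}

Let $G$ be a finite group and $p$ a prime. Every $g\in G$ factors uniquely as $g=g_pg_{p'}=g_{p'}g_p$ with $g_p$ of $p$-power order and $g_{p'}$ of order prime to $p$. Elements of $p$-power order are called \emph{$p$-elements}, elements of order prime to $p$ are called \emph{$p$-regular}, and $G_{p'}$ denotes the set of $p$-regular elements. Two elements $g,h$ lie in the same \emph{$p'$-section} if $g_{p'}$ and $h_{p'}$ are conjugate in $G$.

Fix a $p$-modular system $(\mathbb K,R,\mathbb F)$ whose fields $\mathbb K$ and $\mathbb F$ are large enough to be splitting fields for all groups considered. The Brauer character of an $\mathbb FG$-module is the complex-valued function on $G_{p'}$ obtained by lifting eigenvalues to roots of unity and adding them. Complex conjugation corresponds to passing to the dual module, and products correspond to tensor products. The set $\mathrm{IBr}(G)$ of Brauer characters of simple modules is a basis of the class functions on $G_{p'}$. We use two further standard facts: the restriction of an ordinary character to $G_{p'}$ is a Brauer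 character, and if $p\nmid|G|$ then Brauer characters are the same as ordinary characters, irreducible ones corresponding to irreducible ones.

For $\phi\in\mathrm{IBr}(G)$ let $\phi^*(g)=\phi(g_{p'})$ for all $g\in G$. This is the unique extension of $\phi$ to a class function constant on $p'$-sections, and the functions $\phi^*$ form a basis of the space of such class functions. Each $\phi^*$ is a generalized character. Indeed, an elementary subgroup $L$ (a direct product of a cyclic group and a $q$-group, $q$ prime) is nilpotent, so $L=L_p\times L_{p'}$, and the restriction of $\phi^*$ to $L$ is the inflation along $L\to L_{p'}$ of the ordinary character $\phi|_{L_{p'}}$; by Brauer's characterization of characters, $\phi^*$ is a generalized character. With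
\[
\langle\alpha,\beta\rangle=\frac1{|G|}\sum_{g\in G}\alpha(g)\overline{\beta(g)},
\]
all inner products $\langle\phi^*,\psi^*\rangle$ are therefore integers, and one can ask for their signs. The following was posed in \cite{problem}.

\begin{conjecture}
For every finite group $G$, every prime $p$ and all $\phi,\psi\in\mathrm{IBr}(G)$, the integer $\langle\phi^*,\psi^*\rangle$ is non-negative.
\end{conjecture}

When we say that Conjecture B holds or fails for $(G,p)$, or for $G$ if $p$ is fixed, we mean the assertion for that pair.

If $p\nmid|G|$, then $\phi^*=\phi$ and the Gram matrix of the $\phi^*$ is the identity. If $G$ is a $p$-group, the only $\phi^*$ is the trivial character. The first instructive case is $G=S_3$, $p=2$. Here $\mathrm{IBr}(G)=\{1,\phi\}$ with $\phi(1)=2$, and $\phi^*$ takes the values $2,2,-1$ on the identity, the transpositions and the $3$-cycles. So $\phi^*=1-\mathrm{sgn}+\chi$, where $\chi$ is the ordinary irreducible character of degree $2$. Thus $\phi^*$ is not a character, yet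
\[
\langle1^*,1^*\rangle=1,\qquad \langle\phi^*,1^*\rangle=\frac{4\cdot2-2}{6}=1,\qquad \langle\phi^*,\phi^*\rangle=\frac{4\cdot4+2}{6}=3 .
\]
So where positivity holds, it need not come from the $\phi^*$ being characters. A better way to look at it is that $\langle\phi^*,\psi^*\rangle$ pairs $\phi\overline\psi$ with the permutation character of $G$ acting by conjugation on its $p$-elements, truncated to $G_{p'}$. Such a pairing is non-negative whenever $\phi\overline\psi$ belongs to a projective module, and always in groups with a normal $p$-complement (Theorem~\ref{thm:complements}(4) and (3)). These cases might suggest that Conjecture B is true. It is not.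

\begin{theorem}\label{thm:main}
There is a solvable group $\Gamma$ of order $150000=2^4\cdot3\cdot5^5$ with $\Gamma=O_{2',2,2'}(\Gamma)$, and there are $\varphi,\varphi'\in\mathrm{IBr}(\Gamma)$ for $p=2$, both of degree $50$, such that
\[
\langle\varphi^*,1^*\rangle=-1,\qquad \langle\varphi'^*,1^*\rangle=4 .
\]
In particular Conjecture B fails for $(\Gamma,2)$.
\end{theorem}

Recall that $O_p(G)$ and $O_{p'}(G)$ are the largest normal subgroups of $G$ of $p$-power order and of order prime to $p$; that $O_{p,p'}(G)$ is the preimage in $G$ of $O_{p'}(G/O_p(G))$; and so on. Write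
\[
m_G(\phi)=\langle\phi^*,1\rangle=\frac1{|G|}\sum_{g\in G}\phi(g_{p'}),
\]
and let $n_G(x)$ be the number of $p$-elements of $C_G(x)$.

\begin{theorem}\label{thm:complements}
Let $G$ be a finite group and $p$ a prime. Let $\Gamma$ be the group constructed in Section~\ref{sec:group}, with which we prove Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(1)] Conjecture B holds for $(G,p)$ if and only if $m_G(\phi)\ge0$ for all $\phi\in\mathrm{IBr}(G)$. Equivalently, the class function $\Theta_G$, equal to $n_G(x)$ at $p$-regular $x$ and to $0$ elsewhere, is the character of a projective module.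
\item[(2)] If Conjecture B holds for $G$, it holds for every quotient of $G$. It holds for $G$ if and only if it holds for $G/O_p(G)$. It holds for $G_1\times G_2$ if and only if it holds for $G_1$ and for $G_2$.
\item[(3)] If $G=O_{p,p',p}(G)$, then Conjecture B holds for $(G,p)$. For $p=2$ one cannot replace ``$p,p',p$'' by ``$p',p,p'$''.
\item[(4)] If $\phi,\psi\in\mathrm{IBr}(G)$ and $\phi\overline\psi$ is the Brauer character of a projective module, for example if $\phi$ or $\psi$ has defect zero, then $\langle\phi^*,\psi^*\rangle\ge0$.
\item[(5)] For $p=2$ the numbers $\langle\phi^*,\psi^*\rangle$ are unbounded below: the value $-4^{\,r-1}$ occurs in $\Gamma^r$, for every $r\ge1$. Every finite group having $\Gamma$ as a quotient is a counterexample to Conjecture B for $p=2$.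
\item[(6)] The group $\Gamma$ has an ordinary irreducible character $\chi$ with $\frac1{|\Gamma|}\sum_{g\in\Gamma}\chi(g^{16})=-1$. Hence the function $g\mapsto\#\{h\in\Gamma:h^{16}=g\}$ is not a character of $\Gamma$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} settles Conjecture B, as posed for all $G$ and all $p$, in the negative. We make no claim about counterexamples for odd $p$.

\section{Local terms}

We first reduce to the case $\psi=1$, and then write $m_G(\phi)$ as a sum over classes of $p$-elements. The sum shows which centralizers can contribute negatively.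

\begin{lemma}\label{lem:reduction}
Conjecture B holds for $(G,p)$ if and only if $m_G(\phi)\ge0$ for all $\phi\in\mathrm{IBr}(G)$.
\end{lemma}

\begin{proof}
Since $m_G(\phi)=\langle\phi^*,1^*\rangle$, the condition is necessary. Conversely, let $\phi,\psi\in\mathrm{IBr}(G)$. The function $\phi\overline\psi$ is the Brauer character of a module, so $\phi\overline\psi=\sum_ka_k\phi_k$ with $\phi_k\in\mathrm{IBr}(G)$ and integers $a_k\ge0$. Hence $\langle\phi^*,\psi^*\rangle=\frac1{|G|}\sum_g(\phi\overline\psi)(g_{p'})=\sum_ka_km_G(\phi_k)\ge0$.
\end{proof}

For a subgroup $L\le G$ and a Brauer character $\phi$ of $G$ put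
\[
s_L(\phi)=\frac1{|L|}\sum_{x\in L_{p'}}\phi(x).
\]
A \emph{normal $p$-complement} of $L$ is a normal subgroup of order prime to $p$ and of $p$-power index.

\begin{lemma}\label{lem:local}
Let $\phi$ be a Brauer character of $G$.
\begin{enumerate}
\item[(a)] $\displaystyle\frac1{|G|}\sum_{g\in G}\phi(g_{p'})=\frac1{|G|}\sum_{x\in G_{p'}}n_G(x)\phi(x)=\sum_us_{C_G(u)}(\phi)$, where $u$ runs over representatives of the conjugacy classes of $p$-elements of $G$.
\item[(b)] If $L\le G$ has a normal $p$-complement $N$, then $s_L(\phi)=\frac{|N|}{|L|}\langle\phi|_N,1_N\rangle\ge0$.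
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $g\mapsto(g_p,g_{p'})$ is a bijection from $G$ to the set of commuting pairs $(u,x)$ with $u$ a $p$-element and $x\in G_{p'}$. So the left side is $\frac1{|G|}\sum_{(u,x)}\phi(x)$. Summing over $u$ first gives the middle expression. Summing over $x\in C_G(u)_{p'}$ first, and using that the class of $u$ has $|G:C_G(u)|$ elements, gives the right one.

(b) All $p$-regular elements of $L$ lie in $N$, so $L_{p'}=N$. As $p\nmid|N|$, the function $\phi|_N$ is an ordinary character, and $\langle\phi|_N,1_N\rangle$ is a multiplicity.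
\end{proof}

We call $s_{C_G(u)}(\phi)$ the \emph{local term} at $u$. By (b), a negative local term needs a centralizer $C_G(u)$ without a normal $p$-complement. Here is a small case.

\begin{example}\label{ex:A4}
Let $G=A_4$ and $p=2$, and let $\nu$ be a nontrivial linear character of $A_4/V_4\cong C_3$, viewed as a Brauer character. There are eight elements of order $3$, four with $\nu$-value $\omega_0=e^{2\pi i/3}$ and four with value $\omega_0^2$. There are two classes of $2$-elements: $u=1$, with centralizer $A_4$, and the involutions, with centralizer $V_4$. The local terms are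
\[
s_{A_4}(\nu)=\frac{1+4(\omega_0+\omega_0^2)}{12}=-\frac14,\qquad s_{V_4}(\nu)=\frac14 .
\]
The first term is negative and the second compensates it exactly: $m_{A_4}(\nu)=0$.
\end{example}

A counterexample must upset this balance. The idea is to form $G=E\rtimes H$ with $E$ of odd order and $H$ similar to $A_4$. The centralizer of a $2$-element $u\in H$ is then $C_E(u)\rtimes C_H(u)$, so it is enlarged by $C_E(u)$. Suppose that a centralizer carrying a negative term is not enlarged, while the compensating centralizers are enlarged by elements on which $\phi$ vanishes. Then the compensating terms shrink and the negative term survives. The group $\Gamma$ of the next section works in this way, except that the negative terms sit not at $u=1$ but at two nontrivial $2$-elements which are central in $H$; the term at $u=1$ is made to vanish.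

\section{The group $\Gamma$}\label{sec:group}

From now on, except in Section~\ref{sec:complements}, $p=2$.

\subsection*{What the group should do}

We look for $\Gamma=E\rtimes H$ with $E$ of odd order and with a $2$-element $\iota$ that is central in $H$, such that $H/\langle\iota\rangle\cong A_4$. Moreover $H$ should have a subgroup $S$ of index $2$ with $\iota\notin S$; put $T=ES$. There are three wishes.
\begin{enumerate}
\item[(i)] $C_E(\iota)=1$, so that $C_\Gamma(\iota)=H$. If $\phi$ takes the same real value at all eight elements $d$ of order $3$ in $H$, the local term at $\iota$ is a positive multiple of $\phi(1)+8\phi(d)$, so we need $\phi(d)<-\phi(1)/8$.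
\item[(ii)] The $2$-elements outside $T$ that are not conjugate to $\iota$ or $\iota^{-1}$ have large fixed point groups in $E$, on which $\phi$ vanishes away from $1$. Their local terms are then small.
\item[(iii)] The local terms at the $2$-elements of $T$, in particular the large one at $u=1$, vanish.
\end{enumerate}

For (iii) we use a central subgroup $Z$ of $E$ which is centralized by $T$ and over whose cosets in $T$ the character $\phi$ sums to $0$. For (ii) and for a negative $\phi(d)$ we use an extraspecial group $E$ with center $Z$: its faithful irreducible characters vanish off $Z$ and have computable extensions. Wish (i) then excludes an involution $\iota$. Indeed, if an involution $\iota$ acts without nontrivial fixed points on a group $E$ of odd order, then $e\mapsto e^{-1}\iota(e)$ is injective, hence bijective, so $\iota$ inverts every element of $E$ and $E$ is abelian. Our $\iota$ will have order $4$.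

\subsection*{Construction}

In $SL_2(5)$ let
\[
A=\begin{pmatrix}2&0\\0&3\end{pmatrix},\qquad B=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad C=\begin{pmatrix}3&4\\3&1\end{pmatrix}.
\]
Then $A^2=B^2=-1$ and $AB=\begin{pmatrix}0&2\\2&0\end{pmatrix}=-BA$, so $Q=\langle A,B\rangle$ is a quaternion group of order $8$. Since $\operatorname{tr}C=-1$ and $\det C=1$, we have $C^2+C+1=0$ and $C^3=1$. With $C^{-1}=\begin{pmatrix}1&1\\2&3\end{pmatrix}$,
\[
CAC^{-1}=\begin{pmatrix}1&2\\1&3\end{pmatrix}\begin{pmatrix}1&1\\2&3\end{pmatrix}=AB,\qquad
CBC^{-1}=\begin{pmatrix}1&3\\4&3\end{pmatrix}\begin{pmatrix}1&1\\2&3\end{pmatrix}=A .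
\]
So $C$ normalizes $Q$ and permutes its three cyclic subgroups of order $4$ cyclically: $\langle B\rangle\mapsto\langle A\rangle\mapsto\langle AB\rangle\mapsto\langle B\rangle$.

Let $M=\mathbb F_{25}^2$, a set of $625$ elements, and let
\[
f(x,y)=\mathrm{Tr}_{\mathbb F_{25}/\mathbb F_5}\bigl(x_1y_2^5-x_2y_1^5\bigr)\qquad(x,y\in M).
\]
This form is $\mathbb F_5$-bilinear, because $c\mapsto c^5$ is the Frobenius automorphism of $\mathbb F_{25}/\mathbb F_5$. It is nondegenerate, because the trace form is. It is alternating, because $x_1x_2^5-x_2x_1^5$ has the form $c-c^5$ and hence trace $0$. Moreover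
\begin{equation}\label{eq:form}
f(gx,gy)=f(x,y)\ \ (g\in SL_2(5)),\qquad f(cx,cy)=c^6f(x,y)\ \ (c\in\mathbb F_{25}^\times),
\end{equation}
where $c^6\in\mathbb F_5$ is the norm of $c$.

Let $\omega\in\mathbb F_{25}$ be a primitive cube root of $1$, and put
\[
D=\omega C,\qquad \iota=2\cdot\mathrm{Id}.
\]
By \eqref{eq:form} and $\omega^6=1$, the map $D$ preserves $f$. It has order $3$ and acts on $Q$ by conjugation as $C$ does. Since $2^6=-1$ in $\mathbb F_5$, the scalar $\iota$ satisfies $f(\iota x,\iota y)=-f(x,y)$. In particular $\iota\notin Q$, while $\iota^2=-1\in Q$. Set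
\[
S=Q\langle D\rangle,\qquad P=Q\langle\iota\rangle,\qquad H=P\langle D\rangle,
\]
of orders $24$, $16$ and $48$. Here $\iota$ is central in $H$, $P$ is the normal Sylow $2$-subgroup of $H$, and $H/\langle\iota\rangle\cong A_4$. Let $\mu:H\to\{\pm1\}$ be the multiplier, given by $f(hx,hy)=\mu(h)f(x,y)$. Then $\mu(\iota)=-1$ and $\ker\mu=S$.

Let $E=M\times\mathbb F_5$ with multiplication
\[
(x,a)(y,b)=\bigl(x+y,\;a+b+\tfrac12f(x,y)\bigr).
\]
The commutator of $(x,a)$ and $(y,b)$ is $(0,f(x,y))$, and $(x,a)^n=(nx,na)$. So $E$ is extraspecial of order $5^5$ and exponent $5$, with center $Z=\{z_a=(0,a):a\in\mathbb F_5\}$. By definition of $\mu$, the group $H$ acts on $E$ by automorphisms $h(x,a)=(hx,\mu(h)a)$. Finally let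
\[
\Gamma=E\rtimes H,\qquad T=E\rtimes S,\qquad |\Gamma|=3125\cdot48=150000,\qquad|\Gamma:T|=2 .
\]
The subgroup $T$ centralizes $Z$, and $\iota$ inverts $Z$.

The series $1<E<EP<\Gamma$ of normal subgroups has factors of orders $5^5$, $16$, $3$. So $\Gamma$ is solvable, $E\le O_{2'}(\Gamma)$, $EP\le O_{2',2}(\Gamma)$, and therefore $\Gamma=O_{2',2,2'}(\Gamma)$.

\subsection*{Elements and centralizers}

\begin{lemma}\label{lem:order3}
$H$ has exactly eight elements $d$ of order $3$: four $Q$-conjugates of $D$ and four $Q$-conjugates of $D^{-1}$. The fixed point space $C_M(D)$ has $25$ elements.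
\end{lemma}

\begin{proof}
The element $D$ permutes the three involutions of $P/\langle\iota\rangle\cong Q/\{\pm1\}\cong C_2^2$ cyclically, and $\iota$ is central, so $C_P(D)=\langle\iota\rangle$, of order $4$. An element of $P$ normalizing $\langle D\rangle$ has commutators with $D$ in $P\cap\langle D\rangle=1$, hence centralizes $D$. So $\langle D\rangle$ has $16/4=4$ conjugates under $P$. These are all the Sylow $3$-subgroups of $H$, since $H=P\langle D\rangle$. No element of $P$ conjugates $D$ to $D^{-1}$, so each of $D,D^{-1}$ has four $P$-conjugates, and together these are the eight elements of order $3$. Since $P=Q\langle\iota\rangle$ with $\iota$ central, $P$-conjugates are $Q$-conjugates.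

The eigenvalues of $C$ are the roots $\omega,\omega^2$ of $X^2+X+1$, so those of $D=\omega C$ are $\omega^2$ and $1$. Hence $C_M(D)$ is one-dimensional over $\mathbb F_{25}$.
\end{proof}

\begin{lemma}\label{lem:2elements}
Every $2$-element of $\Gamma$ is $E$-conjugate to an element of $P$, namely to its image $h$ under the projection $\Gamma\to H$. The classes of $2$-elements of $\Gamma$ not contained in $T$ are represented by $\iota$, $-\iota$ and $\iota A$, and
\[
C_\Gamma(\pm\iota)=H,\qquad C_\Gamma(\iota A)=C_E(\iota A)\rtimes C_H(\iota A),
\]
where $|C_H(\iota A)|=8$, $|C_E(\iota A)|=25$ and $C_E(\iota A)\cap Z=1$.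
\end{lemma}

\begin{proof}
Let $g$ be a $2$-element in the coset $Eh$ with $h\in H$. Then $h$ is a $2$-element, so $h\in P$. As $|E|$ is odd, $\langle g\rangle\cap E=1$, and $\langle g\rangle$ and $\langle h\rangle$ are both Sylow $2$-subgroups of $E\langle h\rangle=\langle h\rangle E$. Hence they are conjugate in this group. Since $\langle h\rangle$ normalizes itself, the conjugating element can be taken in $E$, say $e\langle g\rangle e^{-1}=\langle h\rangle$ with $e\in E$. Then $ege^{-1}\in\langle h\rangle\cap Eh=\{h\}$.

Elements of $H$ that are conjugate in $\Gamma$ are conjugate in $H$, as one sees by projecting to $H$. So the classes of $2$-elements of $\Gamma$ correspond to the $H$-classes in $P$, and those outside $T$ to the $H$-classes in $P\setminus S=\iota Q$. The element $\iota$ is central in $H$. The six elements $q$ of order $4$ in $Q$ are conjugate under $S$: $D$ permutes the three subgroups $\langle q\rangle$ transitively and $BAB^{-1}=A^{-1}$. This gives the classes of $\iota$, of $-\iota$ and of the six elements $\iota q$, so $|C_H(\iota A)|=48/6=8$.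

For $h\in H$, uniqueness of the factorization in $E\rtimes H$ gives $C_\Gamma(h)=C_E(h)\rtimes C_H(h)$, with $C_E(h)=\{(x,a):hx=x,\ \mu(h)a=a\}$. All $h\in\iota Q$ have $\mu(h)=-1$, which forces $a=0$. So $C_E(h)\cap Z=1$ and $|C_E(h)|=|C_M(h)|$. The scalars $\pm\iota=\pm2$ have no nonzero fixed vector, so $C_E(\pm\iota)=1$ and $C_\Gamma(\pm\iota)=H$. Finally $\iota A=2A=\mathrm{diag}(-1,1)$, so $|C_M(\iota A)|=25$.
\end{proof}

\section{The Brauer characters $\varphi$ and $\varphi'$}

Let $\zeta=e^{2\pi i/5}$ and let $\lambda(z_a)=\zeta^a$, a faithful linear character of $Z$. We recall why $E$ has a unique irreducible character $\theta$ over $\lambda$, and that $\theta$ vanishes off $Z$ and has degree $25$. Let $\theta$ be irreducible over $\lambda$. If $e\in E\setminus Z$, then there is $e'\in E$ with $e'e(e')^{-1}=ez$ and $1\ne z\in Z$; so $\theta(e)=\theta(ez)=\lambda(z)\theta(e)$ and $\theta(e)=0$. Now $\langle\theta,\theta\rangle=1$ reads $5\,\theta(1)^2=5^5$. Hence $\theta(1)=25$, and $\theta$ is determined by $\lambda$.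

As $T$ centralizes $Z$, uniqueness shows that $\theta$ is $T$-invariant. Since $|T:E|=24$ is prime to $|E|$, $\theta$ extends to $T$ \cite[Cor.~8.16]{isaacs}. The value of an extension at $D$ is controlled by the fixed points of $D$ on $M$.

\begin{lemma}\label{lem:trace}
There is an extension $\hat\theta$ of $\theta$ to $T$ with $\hat\theta(d)=-5$ for all eight elements $d\in H$ of order $3$.
\end{lemma}

\begin{proof}
Let $X$, on a complex space $U$ of dimension $25$, afford an extension of $\theta$ to $T$, and let $t=\operatorname{tr}X(D)$.

\emph{Absolute value.} For $m\ne m'$ in $M$ the element $(m,0)(m',0)^{-1}$ is not in $Z$, so $\operatorname{tr}\bigl(X(m,0)X(m',0)^{-1}\bigr)=0$. Hence the $625$ operators $X(m,0)$ are linearly independent: in a relation $\sum_mc_mX(m,0)=0$, multiplying by $X(m',0)^{-1}$ and taking traces gives $25c_{m'}=0$. So they form a basis of $\mathrm{End}(U)$. Conjugation by $X(D)$ permutes this basis by $m\mapsto Dm$, so its trace is $|C_M(D)|=25$ by Lemma~\ref{lem:order3}. On the other hand, conjugation by $X(D)$ on $\mathrm{End}(U)\cong U\otimes U^*$ has trace $\operatorname{tr}X(D)\cdot\operatorname{tr}X(D)^{-1}=|t|^2$.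 Thus $|t|=5$.

\emph{Phase.} Since $D^3=1$, $t$ is a sum of $25$ cube roots of unity and lies in $\mathbb Z[\omega_0]$, $\omega_0=e^{2\pi i/3}$. The number $5$ is prime in $\mathbb Z[\omega_0]$, because $X^2+X+1$ has no root in $\mathbb F_5$. So $t\overline t=25$ forces $5\mid t$ or $5\mid\overline t$, and the second implies the first by conjugation. Hence $t=5\eta$ with $\eta\in\mathbb Z[\omega_0]$ and $|\eta|=1$, that is, $\eta=\pm\omega_0^j$ for some $j$. Modulo $1-\omega_0$, where the residue field is $\mathbb F_3$ and $\omega_0\equiv1$, we have $t\equiv25\equiv1$ and $t=5\eta\equiv-\eta$. So $\eta\equiv-1$ and $\eta=-\omega_0^j$.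

\emph{Conclusion.} Multiplying $X$ by a linear character of $T/EQ\cong\langle D\rangle$, we may take $j=0$. The resulting character $\hat\theta$ has $\hat\theta(D)=-5$ and $\hat\theta(D^{-1})=\overline{\hat\theta(D)}=-5$. By Lemma~\ref{lem:order3}, every $d$ is conjugate to $D$ or $D^{-1}$ by an element of $Q\le T$.
\end{proof}

\begin{remark}
This is where the twist by $\omega$ is needed. The element $C$ itself has no nonzero fixed vector on $M$, so in its place we would find $|t|=1$, and the eight elements of order $3$ could not outweigh $\theta(1)=25$ in the sum that follows.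
\end{remark}

Let $\varphi_0$ be the restriction of $\hat\theta$ to $T_{2'}$, and let $\nu$ be a nontrivial linear character of $T/EQ\cong C_3$. Define induced Brauer characters
\[
\varphi=\varphi_0^{\,\Gamma},\qquad \varphi'=(\varphi_0\nu)^\Gamma .
\]

\begin{lemma}\label{lem:phi}
Both $\varphi$ and $\varphi'$ are in $\mathrm{IBr}(\Gamma)$, of degree $50$, and both vanish on $E\setminus Z$. For $d\in H$ of order $3$,
\[
\varphi(d)=-10,\qquad\varphi'(d)=-10\,\nu(d).
\]
On $T_{2'}$ each of $\varphi,\varphi'$ is a sum $\alpha+\beta$ of two Brauer characters of $T$ such that $\alpha(zx)=\lambda(z)\alpha(x)$ and $\beta(zx)=\lambda^{-1}(z)\beta(x)$ for all $z\in Z$, $x\in T_{2'}$. Finally, $\chi=\hat\theta^{\,\Gamma}$ is an ordinary irreducible character of $\Gamma$, and it agrees with $\varphi$ on $\Gamma_{2'}$.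
\end{lemma}

\begin{proof}
Let $\varphi_1\in\{\varphi_0,\varphi_0\nu\}$. Its restriction to the $2'$-group $E$ is $\theta$, which is irreducible; so $\varphi_1\in\mathrm{IBr}(T)$, afforded by a simple module $W$, say. The induced module, restricted to $T$, is $W\oplus\iota W$. Restricted further to $E$, the summands afford $\theta$ and its conjugate by $\iota$, which lies over $\lambda^{-1}\ne\lambda$ since $\iota$ inverts $Z$. So $W$ and $\iota W$ are simple and non-isomorphic over $E$. The only proper nonzero $E$-submodules of $W\oplus\iota W$ are therefore $W$ and $\iota W$, and $\iota$ interchanges these. Hence the induced module is simple. The same argument in characteristic $0$ shows that $\chi$ is irreducible.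

The value of the induced character at $x\in T_{2'}$ is $\alpha(x)+\beta(x)$ with $\alpha(x)=\varphi_1(x)$ and $\beta(x)=\varphi_1(\iota x\iota^{-1})$. This gives the degree and the vanishing on $E\setminus Z$. The group $Z$ is central in $T$ and acts on $W$ by scalars, according to $\lambda$; this gives the rule for $\alpha$. The rule for $\beta$ follows, since $\iota$ inverts $Z$. As $\iota$ commutes with $d$, the value at $d$ is $2\varphi_1(d)$, and $\varphi_0(d)=-5$ by Lemma~\ref{lem:trace}. Elements of odd order lie in $T$ because $|\Gamma:T|=2$, and $\hat\theta^{\,\Gamma}$ is given there by the same formula, so $\chi=\varphi$ on $\Gamma_{2'}$.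
\end{proof}

\section{Summing the local terms}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\phi\in\{\varphi,\varphi'\}$. By Lemma~\ref{lem:local}(a), $m_\Gamma(\phi)$ is the sum of the local terms $s_{C_\Gamma(u)}(\phi)$ over the classes of $2$-elements $u$.

\emph{The terms with $u\in T$ vanish.} Here $Z\le C_\Gamma(u)$. If $x\in C_\Gamma(u)$ has odd order, then $x\in T$, so $x$ centralizes $Z$ and the whole coset $Zx$ consists of elements of odd order in $C_\Gamma(u)$. With $\alpha,\beta$ as in Lemma~\ref{lem:phi},
\[
\sum_{z\in Z}\phi(zx)=\alpha(x)\sum_{z\in Z}\lambda(z)+\beta(x)\sum_{z\in Z}\lambda^{-1}(z)=0 .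
\]
The set $C_\Gamma(u)_{2'}$ is a disjoint union of such cosets, so $s_{C_\Gamma(u)}(\phi)=0$.

\emph{The terms with $u\notin T$.} By Lemma~\ref{lem:2elements} there are three of them. For $u=\pm\iota$ the centralizer is $H$, whose elements of odd order are $1$ and the eight elements $d$ of order $3$. Since $\sum_d1=8$ and $\sum_d\nu(d)=4(\nu(D)+\overline{\nu(D)})=-4$,
\[
s_H(\varphi)=\frac{50-8\cdot10}{48}=-\frac58,\qquad
s_H(\varphi')=\frac{50+4\cdot10}{48}=\frac{15}8 .
\]
For $u=\iota A$ the centralizer has order $25\cdot8=200$ and normal $2$-complement $C_E(\iota A)$, which meets $Z$ trivially. As $\phi$ vanishes on $E\setminus Z$, the local term is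
\[
s_{C_\Gamma(\iota A)}(\phi)=\frac{\phi(1)}{200}=\frac14 .
\]

\emph{Total.} Therefore
\[
\langle\varphi^*,1^*\rangle=-\frac58-\frac58+\frac14=-1,\qquad
\langle\varphi'^*,1^*\rangle=\frac{15}8+\frac{15}8+\frac14=4 . \qedhere
\]
\end{proof}

\begin{remark}
Compare with Example~\ref{ex:A4}. In $H$ alone the local term of $\varphi|_H$ at $\iota A$ would be $50/8=25/4$, and would more than outweigh the two terms $-\frac58$. In $\Gamma$ the centralizer of $\iota A$ has grown by the factor $|C_E(\iota A)|=25$, with $\varphi$ vanishing on the new elements of odd order, while the centralizers of $\pm\iota$ have not grown at all. The inversion of $Z$ by $\iota$ is essential too. In $T$, where $Z$ is central, the first step of the proof applies to every $u$ and gives $m_T(\varphi_0)=0$.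
\end{remark}

\section{Complements}\label{sec:complements}

We prove Theorem~\ref{thm:complements}; $p$ is again an arbitrary prime where not stated otherwise.

\begin{proof}[Proof of (1)]
The first statement is Lemma~\ref{lem:reduction}. For the second, let $\Phi_k$ be the ordinary character of the projective indecomposable module corresponding to $\phi_k\in\mathrm{IBr}(G)$. The $\Phi_k$ form a basis of the class functions on $G$ vanishing off $G_{p'}$, and $\frac1{|G|}\sum_{x\in G_{p'}}\Phi_k(x)\overline{\phi_l(x)}=\delta_{kl}$. So $\Theta_G=\sum_kc_k\Phi_k$ with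
\[
c_k=\frac1{|G|}\sum_{x\in G_{p'}}n_G(x)\overline{\phi_k(x)}=\overline{m_G(\phi_k)}=m_G(\phi_k)\in\mathbb Z,
\]
by Lemma~\ref{lem:local}(a) and the integrality of $m_G(\phi_k)$. A projective module is a direct sum of projective indecomposable ones, and the $\Phi_k$ are linearly independent. So $\Theta_G$ is the character of a projective module if and only if all $c_k\ge0$.
\end{proof}

\begin{proof}[Proof of (2)]
Let $N\trianglelefteq G$ and let $\phi\in\mathrm{IBr}(G)$ be inflated from $\bar\phi\in\mathrm{IBr}(G/N)$. Since $(gN)_{p'}=g_{p'}N$, the function $\phi^*$ is the inflation of $\bar\phi^*$, and $m_G(\phi)=m_{G/N}(\bar\phi)$. With (1), this gives the claim for quotients. Since $O_p(G)$ acts trivially on every simple $\mathbb FG$-module, every $\phi\in\mathrm{IBr}(G)$ is inflated from $G/O_p(G)$, which gives the second claim. For a product, $\mathrm{IBr}(G_1\times G_2)$ consists of the functions $(\alpha\boxtimes\beta)(g_1,g_2)=\alpha(g_1)\beta(g_2)$ with $\alpha\in\mathrm{IBr}(G_1)$, $\beta\in\mathrm{IBr}(G_2)$, and $p'$-parts are taken componentwise, so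
\begin{equation}\label{eq:product}
m_{G_1\times G_2}(\alpha\boxtimes\beta)=m_{G_1}(\alpha)\,m_{G_2}(\beta).
\end{equation}
If all factors are non-negative, so are the products. Conversely, $G_1$ and $G_2$ are quotients of $G_1\times G_2$.
\end{proof}

\begin{proof}[Proof of (3)]
By (2) we may replace $G$ by $G/O_p(G)$, which has a normal $p$-complement, and so assume that $G$ has a normal $p$-complement $N$. For every $p$-element $u$, the group $C_N(u)$ is a normal $p$-complement of $C_G(u)$. By Lemma~\ref{lem:local}(b) every local term is non-negative. Hence $m_G(\phi)\ge0$ for all $\phi$, and (1) applies. The last assertion of (3) is Theorem~\ref{thm:main}, since $\Gamma=O_{2',2,2'}(\Gamma)$.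
\end{proof}

\begin{proof}[Proof of (4)]
Let $\Pi$ be the character of the permutation action of $G$ by conjugation on its $p$-elements; then $\Pi(x)=n_G(x)$ for all $x\in G_{p'}$. Suppose that $\phi\overline\psi$ is the Brauer character of a projective $\mathbb FG$-module. This module lifts to a projective $RG$-module, whose ordinary character $\Psi$ agrees with $\phi\overline\psi$ on $G_{p'}$ and vanishes elsewhere. By Lemma~\ref{lem:local}(a), applied to the Brauer character $\phi\overline\psi$,
\[
\langle\phi^*,\psi^*\rangle=\frac1{|G|}\sum_{x\in G_{p'}}n_G(x)\Psi(x)=\langle\Psi,\Pi\rangle\ge0,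
\]
because $\Psi$ and $\Pi$ are characters. If $\phi$ or $\psi$ has defect zero, then the module affording it is projective, as is its dual, and a tensor product with a projective module is projective. So the hypothesis is satisfied.
\end{proof}

\begin{proof}[Proof of (5)]
Let $p=2$. By \eqref{eq:product} and Theorem~\ref{thm:main}, the irreducible Brauer character $\varphi\boxtimes\varphi'\boxtimes\cdots\boxtimes\varphi'$ of $\Gamma^r$, with $r-1$ factors $\varphi'$, has $m_{\Gamma^r}=(-1)\cdot4^{\,r-1}$. The statement about groups with quotient $\Gamma$ follows from (2).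
\end{proof}

\begin{proof}[Proof of (6)]
Let $\chi=\hat\theta^{\,\Gamma}$ as in Lemma~\ref{lem:phi}. The $2$-elements of $\Gamma$ have order dividing $16$, the order of a Sylow $2$-subgroup. Elements of odd order have order dividing $15$. Indeed, let $x$ have odd order. Its image in $H$ has order $1$ or $3$, so $x^3\in E$, and $E$ has exponent $5$. As $16\equiv1\pmod{15}$, we get $g^{16}=g_{2'}$ for all $g\in\Gamma$, and
\[
\frac1{|\Gamma|}\sum_{g\in\Gamma}\chi(g^{16})=\frac1{|\Gamma|}\sum_{g\in\Gamma}\varphi(g_{2'})=m_\Gamma(\varphi)=-1 .
\]
With $\rho(g)=\#\{h\in\Gamma:h^{16}=g\}$, the left side equals $\frac1{|\Gamma|}\sum_g\chi(g)\rho(g)=\langle\chi,\rho\rangle$. So $\langle\chi,\rho\rangle=-1$, and $\rho$ is not a character.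
\end{proof}

\begin{thebibliography}{9}
\bibitem{isaacs} Isaacs, \emph{Character Theory of Finite Groups}.
\bibitem{problem} \emph{Decomposing the Truncated Conjugation Module}, \texttt{https://www.uv.es/jomimar8/valenciaslides/robinson.pdf}.
\end{thebibliography}

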